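\title{Projections of $L_p(X)$ onto the constants without local convexity}

\begin{abstract}
For each $0<q<1$ we construct a quasi-Banach space $X$ that is not locally convex and such that, for every $p\in[q,\infty)$, the space $L_p([0,1];X)$ has a bounded projection onto its constant functions. This disproves, for every $p\in(0,\infty)$, the conjecture that such a projection cannot exist without local convexity. The range of $p$ is sharp, and the conjecture is true for projections of norm one. The space $X$ is a quotient on which the projection exists by construction; a lemma on integer combinations of words with distinct letters shows that the quotient does not collapse.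
\end{abstract}

\section{The problem and the results}

All vector spaces are real, and $I=[0,1]$ carries Lebesgue measure $|\cdot|$. A \emph{quasi-norm} on $X$ is a function $\|\cdot\|:X\to\mathbb R$ with $\|x\|>0$ for $x\ne0$, $\|\alpha x\|=|\alpha|\,\|x\|$, and $\|x+y\|\le\kappa(\|x\|+\|y\|)$ for a constant $\kappa$ independent of $x$ and $y$. A \emph{quasi-Banach space} is a complete metrizable topological vector space whose topology is given by a quasi-norm, that is, the multiples of $B=\{x:\|x\|\le1\}$ form a base of neighborhoods of $0$. We always assume that the quasi-norm is lower semicontinuous, equivalently that $B$ is closed.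

A function $f:I\to X$ is \emph{strongly measurable} if it is an a.e.\ limit of simple functions. For $0<p<\infty$, $L_p(X)=L_p(I;X)$ is the quasi-Banach space of classes of strongly measurable $f$ with $\|f\|=(\int_0^1\|f(t)\|^p\,dt)^{1/p}<\infty$. Lower semicontinuity makes the quasi-norm a Borel function on $X$, so that $t\mapsto\|f(t)\|$ is measurable; this is its only role. We write $\mathbf 1_A\otimes x$ for the function equal to $x$ on $A$ and $0$ elsewhere, and $\mathbf 1\otimes x$ for the constant $x$. The constants form a subspace of $L_p(X)$ isometric to $X$. A bounded linear projection onto it has the form $f\mapsto\mathbf 1\otimes Tf$, where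
\[
T:L_p(X)\to X\ \text{ is bounded and linear},\qquad T(\mathbf 1\otimes x)=x\quad(x\in X),
\]
and it has the same norm as $T$. We call such a $T$ a \emph{mean} on $L_p(X)$.

If $X$ is a Banach space and $p\ge1$, the integral is a mean of norm one (for $X\neq\{0\}$): for disjoint $A_i$ we have $\|\sum_i|A_i|x_i\|\le\sum_i|A_i|\,\|x_i\|$, the right side is the $L_1$-norm of $\sum_i\mathbf 1_{A_i}\otimes x_i$, and simple functions are dense. This uses convexity in an essential way. A quasi-Banach space is locally convex if and only if for some $K$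
\begin{equation}\label{eq:convex}
\Big\|\sum_i\alpha_ix_i\Big\|\le K\max_i\|x_i\|\qquad\text{for all finite convex combinations.}
\end{equation}
Indeed, a convex set $V$ with $\delta B\subset V\subset B$ gives \eqref{eq:convex} with $K=1/\delta$, and conversely \eqref{eq:convex} puts the convex hull of $\eta B$ inside $K\eta B$. For example, $\ell_q$ with $0<q<1$ fails \eqref{eq:convex}, since $\|\frac1n(e_1+\dots+e_n)\|=n^{1/q-1}$. If the integral of simple functions were bounded on $L_p(X)$ with constant $K$, then sets with $|A_i|=\alpha_i$ would give $\|\sum_i\alpha_ix_i\|\le K(\sum_i\alpha_i\|x_i\|^p)^{1/p}$, hence \eqref{eq:convex}. So without local convexity the integral is not available.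

Nor is any mean $T$ for which $T(\mathbf 1_A\otimes x)$ depends only on $|A|$ and $x$. For such $T$, the function $\varphi(|A|)=T(\mathbf 1_A\otimes x)$ is additive with $\varphi(1)=x$, so $\varphi(s)=sx$ for rational $s$, and $\|\varphi(s)\|\le\|T\|s^{1/p}\|x\|$ extends this to all $s$; thus $T$ is the integral on simple functions. It is natural to guess that there is nothing else, and this is the conjecture posed in \cite{source}.

\begin{quote}
\textbf{Conjecture.} \emph{For every quasi-Banach space $X$ that is not locally convex and every $p$ with $0<p<\infty$, there is no bounded linear projection of $L_p(X)$ onto its subspace of constants.}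
\end{quote}

We show that the conjecture is false for every $p$. Let $0<q\le1$. A \emph{$q$-norm} is a quasi-norm with $\|x+y\|^q\le\|x\|^q+\|y\|^q$, a \emph{$q$-Banach space} is a complete $q$-normed space, and $X$ is \emph{$q$-normable} if it has an equivalent $q$-norm.

\begin{theorem}\label{thm:main}
Let $0<q\le1$ and let $E$ be a $q$-Banach space. There is a $q$-Banach space $X$ containing $E$ isometrically such that for every $p\in[q,\infty)$ there is a projection of $L_p(X)$ onto its constants of norm at most $8^{1/q}$.
\end{theorem}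

\begin{corollary}\label{cor:false}
For each $0<q<1$ there is a quasi-Banach space $X$, not locally convex, such that $L_p(X)$ has a bounded projection onto its constants for every $p\in[q,\infty)$. Hence the conjecture is false for each $p\in(0,\infty)$.
\end{corollary}

\begin{proof}
Take $E=\ell_q$ in Theorem~\ref{thm:main}. Since $X$ contains $\ell_q$ isometrically, it fails \eqref{eq:convex}. Given $p$, choose $q<1$ with $q\le p$.
\end{proof}

The range of $p$ cannot be enlarged, and the norm cannot be brought down to one.

\begin{theorem}\label{thm:range}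
Let $X\ne\{0\}$ be $q$-normable, $0<q\le1$. If $0<p<q$, there is no bounded projection of $L_p(X)$ onto its constants. Hence for the spaces of Theorem~\ref{thm:main} with $E\ne\{0\}$ the set of $p$ for which a projection exists is exactly $[q,\infty)$, and no quasi-Banach space $X\ne\{0\}$ admits a projection for every $p>0$.
\end{theorem}

\begin{theorem}\label{thm:normone}
Let $(X,\|\cdot\|)$ be a quasi-Banach space, $X\ne\{0\}$, and $0<p<\infty$. If there is a projection $f\mapsto\mathbf 1\otimes Tf$ of $L_p(X)$ onto its constants of norm at most $1$, then $p\ge1$, $\|\cdot\|$ is a norm (so $X$ is a Banach space), and $Tf=\int_0^1f(t)\,dt$ for simple $f$.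
\end{theorem}

So the conjecture is true for projections of norm one, whichever admissible quasi-norm is put on $X$.

\medskip
\noindent\textbf{The idea.} A mean of norm $M$ can be iterated: applied in each variable in turn, it sends functions on $I^n$ to $X$ with norm at most $M^n$, and it ignores variables on which the function does not depend (Section~\ref{sec:forces}). We build $X$ from these two properties alone: take the spaces $L_q(I^n;E)$, weight the $n$-th one exponentially, and identify a function with the function obtained by adding a dummy variable. On the quotient a mean exists by construction (Section~\ref{sec:space}). The difficulty is that the quotient might be zero. To exclude this we need operators $\Phi_n$ from $L_q(I^n;E)$ to one fixed space, of exponentially bounded norm, that ignore dummy variables. For $q=1$ the integral over $I^n$ does this. For $q<1$ we replace integration by cancellation, and the mechanism is visible for $n=2$. Let $\omega_1,\omega_2,\omega_3$ be independent uniform variables in $I$, and put $\Phi_1F=F(\omega_1)$ and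
\begin{equation}\label{eq:two}
\Phi_2G=G(\omega_2,\omega_1)+G(\omega_1,\omega_3)-G(\omega_2,\omega_3).
\end{equation}
If $G(s,t)=F(t)$, then $\Phi_2G=F(\omega_1)+F(\omega_3)-F(\omega_3)=\Phi_1F$. If $G(s,t)=F(s)$, then $\Phi_2G=F(\omega_2)+F(\omega_1)-F(\omega_2)=\Phi_1F$. Each term in \eqref{eq:two} has the same $L_q$-norm as $G$, so $\|\Phi_2G\|^q\le3\|G\|^q$. Section~\ref{sec:words} continues this pattern to all $n$ with at most $8^n$ terms, and Section~\ref{sec:embed} completes the proof of Theorem~\ref{thm:main}.

\section{Background on $q$-Banach spaces}\label{sec:background}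

Let $0<q\le1$. We collect the standard facts that are used below.

\begin{enumerate}
\item[(F1)] For a $q$-norm, $\|x-y\|^q$ is a metric and $|\,\|x\|^q-\|y\|^q|\le\|x-y\|^q$. So a $q$-norm is continuous, and the standing hypothesis of lower semicontinuity holds. A $q$-normed space is complete if and only if every series with $\sum_k\|x_k\|^q<\infty$ converges; then $\|\sum_kx_k\|^q\le\sum_k\|x_k\|^q$.

\item[(F2)] (Aoki--Rolewicz theorem.) Every quasi-Banach space is $q$-normable for some $q\in(0,1]$.

\item[(F3)] Let $N$ be a closed subspace of a $q$-Banach space $W$ and $Q:W\to W/N$ the quotient map. Then $\|Qw\|=\inf_{v\in N}\|w-v\|$ is a $q$-norm, and it is complete: if $\sum_k\|x_k\|^q<\infty$, choose $w_k$ with $Qw_k=x_k$ and $\|w_k\|^q\le\|x_k\|^q+2^{-k}$, and apply $Q$ to $\sum_kw_k$. A bounded linear map $\Phi$ on $W$ that vanishes on $N$ induces $\bar\Phi$ on $W/N$ with $\bar\Phi Q=\Phi$ and $\|\bar\Phi\|\le\|\Phi\|$, because $\|\Phi w\|=\|\Phi(w-v)\|\le\|\Phi\|\,\|w-v\|$ for $v\in N$.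

\item[(F4)] Let $(\Omega,\mathbb P)$ be a probability space and $E$ a $q$-Banach space. Then $L_q(\Omega;E)$, defined as for $I$, is a $q$-Banach space. The $q$-triangle inequality follows by integrating the pointwise one. For completeness let $\sum_k\|F_k\|^q<\infty$. Then $\sum_k\|F_k(\omega)\|^q<\infty$ a.e., so the partial sums $G_k$ converge a.e.\ to some $F$. Choose simple $s_k$ with $\mathbb P(\|G_k-s_k\|>1/k)<2^{-k}$; by the Borel--Cantelli lemma $s_k\to F$ a.e., so $F$ is strongly measurable, and $\|F-G_k\|^q\le\sum_{j>k}\|F_j\|^q\to0$.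

\item[(F5)] Simple functions are dense in $L_q(\Omega;E)$. Let $s_k\to f$ a.e.\ with $s_k$ simple, and let $s_k'$ equal $s_k$ on the measurable set $\{\|s_k\|\le2\|f\|\}$ and $0$ elsewhere. Then $s'_k$ is simple. Where $f=0$ we have $s_k'=0$; at almost every point where $f\ne0$ we have $s'_k=s_k$ for large $k$, by continuity of the $q$-norm. So $s'_k\to f$ a.e., with $\|s_k'-f\|^q\le(2^q+1)\|f\|^q$ pointwise, and dominated convergence applies.

\item[(F6)] If $\pi:\Omega'\to\Omega$ is measure preserving, then $F\mapsto F\circ\pi$ is a linear isometry of $L_q(\Omega;E)$ into $L_q(\Omega';E)$: preimages of null sets are null, simple functions go to simple functions, and $\|F\circ\pi\|$ has the distribution of $\|F\|$.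
\end{enumerate}

\section{What a mean forces}\label{sec:forces}

Let $T$ be a mean on $L_p(X)$ of norm $M$. For measurable $A\subset I$ put $T_Ax=T(\mathbf 1_A\otimes x)$. These are linear operators on $X$ with
\begin{equation}\label{eq:TA}
\|T_Ax\|\le M|A|^{1/p}\|x\|,\qquad T_{A\cup A'}=T_A+T_{A'}\ \ (A\cap A'=\emptyset),\qquad T_I=\mathrm{id}.
\end{equation}
So the identity of $X$ splits into $n$ operators of norm at most $Mn^{-1/p}$. For small $p$ these pieces are too small to add up to the identity.

\begin{proof}[Proof of Theorem~\ref{thm:range}]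
Let $\|\cdot\|'$ be an equivalent $q$-norm, let $p<q$, and suppose that $T$ is a mean on $L_p(X)$. By \eqref{eq:TA} there is $M'$ with $\|T_Ax\|'\le M'|A|^{1/p}\|x\|'$. Split $I$ into $n$ intervals $A_i$ of length $1/n$. Then $x=\sum_iT_{A_i}x$, so
\[
(\|x\|')^q\le n\,(M')^q\,n^{-q/p}(\|x\|')^q,
\]
and $n^{1-q/p}\to0$ because $p<q$. Hence $X=\{0\}$, a contradiction. The spaces of Theorem~\ref{thm:main} (whose proof does not use the present theorem) are $q$-normed, and nonzero if $E\ne\{0\}$, which gives the second claim. The third follows from (F2).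
\end{proof}

\begin{remark}\label{rem:dual}
If $p<1$ and $L_p(X)$ has a mean, then $X^*=\{0\}$: with the same intervals, $|\phi(x)|\le\sum_i|\phi(T_{A_i}x)|\le\|\phi\|Mn^{1-1/p}\|x\|\to0$ for $\phi\in X^*$. By the Hahn--Banach theorem such an $X$ is not locally convex unless it is zero. So for $q<1$ every $E\ne\{0\}$, even $E=\mathbb R$, leads in Theorem~\ref{thm:main} to a counterexample: the whole difficulty is to have $X\ne\{0\}$, and linear functionals cannot detect this.
\end{remark}

More information comes from composing the operators $T_A$. For a function $G$ on $I^{n-1}$ and $1\le k\le n$, let $D_kG$ be the function on $I^n$ obtained by inserting a dummy variable in place $k$: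
\[
(D_kG)(t_1,\dots,t_n)=G(t_1,\dots,t_{k-1},t_{k+1},\dots,t_n).
\]
For $n=1$, $G$ is a vector and $D_1G$ is the constant function. Fix a partition of $I$ into sets $A_1,\dots,A_r$ of positive measure. Let $S_0=X$, and let $S_n$ be the space of functions $G:I^n\to X$ that are constant on each cell $A_{i_1}\times\dots\times A_{i_n}$, with value $x_{i_1\dots i_n}$ there. Define linear maps $T^{(n)}:S_n\to X$ by $T^{(0)}=\mathrm{id}$ and
\[
T^{(n)}G=\sum_{i_1,\dots,i_n}T_{A_{i_1}}\cdots T_{A_{i_n}}x_{i_1\dots i_n}.
\]
Note that $T^{(1)}=T$ on $S_1$.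

\begin{lemma}\label{lem:iterate}
For $n\ge1$:
\begin{enumerate}
\item[(a)] $\|T^{(n)}G\|\le M^n\|G\|_{L_p(I^n;X)}$ for $G\in S_n$;
\item[(b)] $T^{(n)}D_kG=T^{(n-1)}G$ for $G\in S_{n-1}$ and $1\le k\le n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $G_i\in S_{n-1}$ be the section $G(t_1,\cdot)$ for $t_1\in A_i$, and $y_i=T^{(n-1)}G_i$. Then $T^{(n)}G=\sum_iT_{A_i}y_i=T(\sum_i\mathbf 1_{A_i}\otimes y_i)$, and by induction
\[
\|T^{(n)}G\|^p\le M^p\sum_i|A_i|\,\|y_i\|^p\le M^{pn}\sum_i|A_i|\,\|G_i\|^p=M^{pn}\|G\|^p .
\]
(b) The value of $D_kG$ on a cell does not depend on $i_k$. Summing over $i_k$ first replaces the $k$-th factor by $\sum_jT_{A_j}=T_I=\mathrm{id}$.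
\end{proof}

When $M\le 1$, part (a) lets us use arbitrarily many variables at no cost, and part (b) lets us replace $g(t)$ by the empirical average of $g(t_1),\dots,g(t_n)$. The law of large numbers then identifies $T$.

\begin{proof}[Proof of Theorem~\ref{thm:normone}]
Let $g=\sum_{i=1}^r\mathbf 1_{A_i}\otimes x_i$ be simple, where the $A_i$ form a partition of $I$ into sets of positive measure, and let $\bar g=\sum_i|A_i|x_i=\int g$. The function $t\mapsto g(t_k)$ on $I^n$ arises from $g$ by inserting $n-1$ dummy variables, and the constant $\bar g$ arises from the vector $\bar g$ by inserting $n$. By Lemma~\ref{lem:iterate}(b),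
\[
Tg-\bar g=T^{(n)}G_n,\qquad G_n(t)=\frac1n\sum_{k=1}^ng(t_k)-\bar g=\sum_{i=1}^r\big(\rho_i(t)-|A_i|\big)x_i,
\]
where $\rho_i(t)=\frac1n\#\{k:t_k\in A_i\}$. The number $r$ of terms does not depend on $n$, so the quasi-triangle inequality gives
\[
\|G_n(t)\|\le\kappa^r\sum_i\big|\rho_i(t)-|A_i|\big|\,\|x_i\|\le L:=\kappa^r\sum_i\|x_i\|.
\]
On $I^n$, $\rho_i$ has mean $|A_i|$ and variance $|A_i|(1-|A_i|)/n\le1/(4n)$. By Chebyshev's inequality the measure $\mu_n(\eta)$ of $\{\|G_n\|>\eta\}$ tends to $0$ for each $\eta>0$, and $\|G_n\|^p_{L_p}\le\eta^p+L^p\mu_n(\eta)$. So $\|G_n\|_{L_p}\to0$. By Lemma~\ref{lem:iterate}(a) with $M\le1$, $\|Tg-\bar g\|\le\|G_n\|_{L_p}$ for all $n$, hence $Tg=\bar g$.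

Now let $\alpha_i>0$ with $\sum_i\alpha_i=1$ and take $|A_i|=\alpha_i$. Then
\[
\Big\|\sum_i\alpha_ix_i\Big\|=\|Tg\|\le\Big(\sum_i\alpha_i\|x_i\|^p\Big)^{1/p}\le\max_i\|x_i\|.
\]
For $x,y\ne0$ apply this to $x/\|x\|$ and $y/\|y\|$ with weights proportional to $\|x\|$ and $\|y\|$: it gives $\|x+y\|\le\|x\|+\|y\|$. Finally, for $g=\mathbf 1_A\otimes x$ with $x\neq0$ and $0<|A|<1$ we get $|A|\,\|x\|=\|Tg\|\le|A|^{1/p}\|x\|$, which forces $p\ge1$.
\end{proof}

The hypothesis $M\le1$ entered at one point. For $M>1$ the argument gives only $\|Tg-\bar g\|\le M^n\|G_n\|_{L_p}$, and the bound on $\|G_n\|_{L_p}$ from the variance decays like a power of $n$, which does not offset $M^n$. The counterexample lives in this gap.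

\section{A space with a built-in mean}\label{sec:space}

Fix $0<q\le1$, a $q$-Banach space $E$, and a weight $\lambda\ge1$; in the end $\lambda=8$. Suppose that $X\supset E$ has a mean on $L_q(X)$ of norm $\lambda^{1/q}$. Lemma~\ref{lem:iterate} says that an $E$-valued step function $F$ on $I^n$ determines an element $T^{(n)}F\in X$ with $\|T^{(n)}F\|^q\le\lambda^n\|F\|^q$, and that $F$ and $D_kF$ determine the same element. We take these as generators, norm bounds and relations.

Let $W_0=E$ and $W_n=L_q(I^n;E)$ for $n\ge1$, and let $W$ be the space of sequences $w=(w_n)_{n\ge0}$, $w_n\in W_n$, with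
\[
\|w\|^q=\sum_{n\ge0}\lambda^n\|w_n\|^q<\infty .
\]
This is a $q$-Banach space: a series with $\sum_k\|w^{(k)}\|^q<\infty$ converges in each coordinate by (F4), and its tails satisfy $\sum_n\lambda^n\|\sum_{j>k}w^{(j)}_n\|^q\le\sum_{j>k}\|w^{(j)}\|^q$. Let $\delta_n:W_n\to W$ be the inclusion of the $n$-th coordinate; the elements $\delta_nF$ span a dense subspace. By (F6), $D_k:W_{n-1}\to W_n$ is a linear isometry. Let $N$ be the closed linear span of the elements
\begin{equation}\label{eq:rel}
\delta_{n-1}F-\delta_nD_kF\qquad(n\ge1,\ 1\le k\le n,\ F\in W_{n-1}),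
\end{equation}
and let $X=W/N$ with quotient map $Q$. By (F3), $X$ is a $q$-Banach space.

The mean on $X$ is a tautology. A function of $t\in I$ whose values are functions of $n$ variables is a function of $n+1$ variables, with $t$ as the new first variable. If it is constant in $t$, the new variable is a dummy, and \eqref{eq:rel} removes it.

\begin{proposition}\label{prop:mean}
For every $p\in[q,\infty)$ there is a mean on $L_p(X)$ of norm at most $\lambda^{1/q}$.
\end{proposition}

\begin{proof}
\emph{The operators $T_A$.} For measurable $A\subset I$ and $F\in W_n$ let $(\mathbf 1_A\otimes F)(t_1,\dots,t_{n+1})=\mathbf 1_A(t_1)F(t_2,\dots,t_{n+1})$, an element of $W_{n+1}$ with $\|\mathbf 1_A\otimes F\|^q=|A|\,\|F\|^q$. Define $J_A:W\to W$ by $(J_Aw)_0=0$ and $(J_Aw)_{n+1}=\mathbf 1_A\otimes w_n$. Then $\|J_Aw\|^q=\lambda|A|\,\|w\|^q$, and $A\mapsto J_A$ is finitely additive and vanishes on null sets. Two identities connect $J_A$ with $N$: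
\[
\mathbf 1_A\otimes D_kF=D_{k+1}(\mathbf 1_A\otimes F)\quad(F\in W_{n-1},\ 1\le k\le n),\qquad\mathbf 1_I\otimes F=D_1F .
\]
In the first, both sides equal $\mathbf 1_A(t_1)$ times $F$ evaluated at $(t_2,\dots,t_{n+1})$ with $t_{k+1}$ omitted. It shows that $J_A$ maps the element \eqref{eq:rel} to $\delta_nF'-\delta_{n+1}D_{k+1}F'$ with $F'=\mathbf 1_A\otimes F$, which is again of the form \eqref{eq:rel}. As $J_A$ is continuous and $N$ is closed, $J_AN\subset N$, and $J_A$ induces $T_A:X\to X$ with $T_AQ=QJ_A$. The second identity shows that $w-J_Iw\in N$ for $w=\delta_nF$, hence for all $w\in W$ by linearity, density and closedness of $N$. Thus $T_I=\mathrm{id}$.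

\emph{The mean on simple functions.} For $f=\sum_{i=1}^r\mathbf 1_{A_i}\otimes x_i$ with disjoint $A_i$ put $Tf=\sum_iT_{A_i}x_i$. Passing to a common refinement of two partitions and using finite additivity and $T_A=0$ for null $A$, we see that $Tf$ depends only on the class of $f$ and is linear in $f$. Also $T(\mathbf 1\otimes x)=T_Ix=x$. For $\eta>0$ choose $w_i=(w_{i,n})_n\in W$ with $Qw_i=x_i$ and $\|w_i\|^q\le\|x_i\|^q+\eta$. For fixed $n$ the functions $\mathbf 1_{A_i}\otimes w_{i,n}$, $1\le i\le r$, have disjoint supports in $I^{n+1}$, so the $q$-th powers of their norms add. Therefore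
\begin{align*}
\|Tf\|^q\le\Big\|\sum_iJ_{A_i}w_i\Big\|^q&=\sum_n\lambda^{n+1}\sum_i|A_i|\,\|w_{i,n}\|^q\\
&=\lambda\sum_i|A_i|\,\|w_i\|^q\le\lambda\sum_i|A_i|\big(\|x_i\|^q+\eta\big).
\end{align*}
Letting $\eta\to0$ gives $\|Tf\|\le\lambda^{1/q}\|f\|_{L_q(X)}$. The interchange of the two sums is the reason for using the same exponent $q$ in the spaces $W_n$ and in the sum over $n$.

\emph{Extension.} By (F5) and completeness of $X$, $T$ extends to $L_q(X)$ with norm at most $\lambda^{1/q}$. If $p\ge q$, H\"older's inequality on the probability space $I$ gives $L_p(X)\subset L_q(X)$ with $\|f\|_{L_q}\le\|f\|_{L_p}$, so the restriction of $T$ is a mean on $L_p(X)$ with the same bound.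
\end{proof}

All the relations \eqref{eq:rel} have a purpose: those with $k=1$ give $T_I=\mathrm{id}$, and those with $k\ge2$ make $N$ invariant under the $J_A$. No relation permutes variables; the order of the variables records the order of the factors in $T_{A_{1}}\cdots T_{A_{n}}$.

Proposition~\ref{prop:mean} is empty if $X=\{0\}$, and this does happen: for $\lambda=1$ and $q<1$ it gives a mean on $L_q(X)$ of norm at most $1$, so $X=\{0\}$ by Theorem~\ref{thm:normone}. We must show that a larger weight prevents the collapse.

\section{Words with distinct letters}\label{sec:words}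

To bound the quotient norm from below we need a contraction $\Phi$ on $W$ that vanishes on $N$ and is isometric on $\delta_0E$. In coordinates: operators $\Phi_n$ from $W_n$ to a fixed $q$-Banach space with
\begin{equation}\label{eq:Phi}
\Phi_nD_k=\Phi_{n-1}\quad(1\le k\le n),\qquad\|\Phi_n\|^q\le\lambda^n,\qquad\Phi_0\text{ isometric.}
\end{equation}
By Remark~\ref{rem:dual} the target cannot be $\mathbb R$ when $q<1$. As in \eqref{eq:two}, we take as target an $L_q$-space over independent variables $\omega_1,\omega_2,\dots$, and combine the substitutions $F\mapsto F(\omega_{w_1},\dots,\omega_{w_n})$. Such a substitution is described by the word $w_1\cdots w_n$, and applying it to $D_kF$ deletes the $k$-th letter. So \eqref{eq:Phi} becomes a problem about words.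

Letters are elements of $\mathbb N=\{1,2,\dots\}$. Let $\mathrm{Inj}_n$ be the set of words of length $n$ with distinct letters; $\mathrm{Inj}_0$ consists of the empty word. Let $\mathbb Z[\mathrm{Inj}_n]$ be the group of finite formal integer combinations $a=\sum_wa(w)\,w$, with $\|a\|_1=\sum_w|a(w)|$, and let $d_k:\mathbb Z[\mathrm{Inj}_n]\to\mathbb Z[\mathrm{Inj}_{n-1}]$ be the additive map that deletes the $k$-th letter of each word.

\begin{lemma}\label{lem:words}
There are $a_n\in\mathbb Z[\mathrm{Inj}_n]$, $n\ge0$, with $a_0$ the empty word, such that $d_ka_n=a_{n-1}$ for all $1\le k\le n$ and $\|a_n\|_1\le8^n$.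
\end{lemma}

Each feature of the statement is needed. If letters could repeat, $a_n=11\cdots1$ would do; but $F(\omega_1,\dots,\omega_1)$ is a restriction to the diagonal, a null set, and is not defined on $L_q(I^n;E)$. Deletion preserves the sum of the coefficients, so this sum is $1$ for every $a_n$; with nonnegative integers $a_2$ would be a single word $uv$, and $d_1(uv)=v\ne u=d_2(uv)$. Signs are therefore unavoidable for integer coefficients. The alternative is to average: the uniform averages over words with distinct letters from $\{1,\dots,m\}$ are compatible with deletion, but only up to length $m$, and the cost $\sum_w|a(w)|^q$ that the $q$-triangle inequality charges for an average of at least $n!$ words is at least $(n!)^{1-q}$, which is not exponential for $q<1$. For integers $|a(w)|^q\le|a(w)|$, and the cost is at most $\|a\|_1$.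

The construction is recursive. Let $\beta$ and $\gamma$ replace each letter $\ell$ by $2\ell$ and by $2\ell+1$, respectively, extended additively, and write $b_j=\beta(a_j)$, $c_j=\gamma(a_j)$. The letters of the $b_j$ (even), of the $c_j$ (odd, at least $3$) and the letter $1$ come from three disjoint alphabets, so concatenating one factor of each kind, extended bilinearly, produces words with distinct letters. A first attempt places the letter $1$ in each possible position and surrounds it by shorter solutions:
\[
U_n=\sum_{j=0}^{n-1}b_j\,1\,c_{n-1-j}.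
\]
Deleting a letter of $b_j$ or of $c_{n-1-j}$ gives a term of $U_{n-1}$, but deleting the letter $1$ leaves an error $b_{k-1}c_{n-k}$. To cancel it we look for a combination of words without the letter $1$ that produces the same error, and put
\begin{equation}\label{eq:rec}
V_n=\sum_{j=1}^{n-1}b_j\,c_{n-j},\qquad a_n=U_n-V_n\qquad(n\ge1).
\end{equation}
Only $a_j$ with $j<n$ occur on the right. There are $n$ terms with sign $+$ and $n-1$ with sign $-$, consistent with total coefficient $1$.

\begin{example}
We have $a_1=1$, so $b_1=2$, $c_1=3$, and $a_2=1c_1+b_11-b_1c_1=13+21-23$, which is \eqref{eq:two}. Then $b_2=26+42-46$ and $c_2=37+53-57$, with $d_kb_2=b_1$ and $d_kc_2=c_1$ for $k=1,2$. The five terms of $a_3$ (thirteen words) and their deletions are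
\[
\begin{array}{c|ccccc}
a_3&1c_2&b_11c_1&b_21&-b_1c_2&-b_2c_1\\ \hline
d_1&c_2&1c_1&b_11&-c_2&-b_1c_1\\
d_2&1c_1&b_1c_1&b_11&-b_1c_1&-b_1c_1\\
d_3&1c_1&b_11&b_2&-b_1c_1&-b_2
\end{array}
\]
In each row the error ($c_2$, $b_1c_1$, $b_2$) cancels, and the sum is $1c_1+b_11-b_1c_1=a_2$.
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:words}]
Define $a_n$ by \eqref{eq:rec}.

\emph{Deletion.} For $n=1$, $d_1a_1$ is the empty word. Let $n\ge2$ and assume the property for smaller lengths. Relabeling letters commutes with deletion, so $d_ib_j=b_{j-1}$ and $d_ic_j=c_{j-1}$ for $1\le i\le j<n$. Fix $1\le k\le n$ and put $e_j=b_jc_{n-1-j}$ for $0\le j\le n-1$. We show that $d_kU_n=U_{n-1}+e_{k-1}$ and $d_kV_n=V_{n-1}+e_{k-1}$; subtracting gives $d_ka_n=a_{n-1}$.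

In $b_j1c_{n-1-j}$ the $k$-th letter lies in $b_j$ if $k\le j$, is the letter $1$ if $k=j+1$, and lies in $c_{n-1-j}$ if $k\ge j+2$. Hence
\[
d_k(b_j1c_{n-1-j})=\begin{cases}b_{j-1}1c_{n-1-j},&j\ge k,\\ e_{k-1},&j=k-1,\\ b_j1c_{n-2-j},&j\le k-2.\end{cases}
\]
The terms of $U_{n-1}$ are $b_i1c_{n-2-i}$, $0\le i\le n-2$. The indices $j=k,\dots,n-1$ give those with $i=j-1\in\{k-1,\dots,n-2\}$, and $j=0,\dots,k-2$ give those with $i=j\in\{0,\dots,k-2\}$. Each term occurs once, which proves the first formula.

Next, $d_k(b_jc_{n-j})=b_{j-1}c_{n-j}=e_{j-1}$ if $j\ge k$, and $d_k(b_jc_{n-j})=b_jc_{n-1-j}=e_j$ if $j\le k-1$. So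
\[
d_kV_n=\sum_{i=k-1}^{n-2}e_i+\sum_{i=1}^{k-1}e_i,\qquad\text{while}\qquad V_{n-1}=\sum_{i=1}^{n-2}e_i .
\]
For $2\le k\le n-1$ the two ranges cover $1,\dots,n-2$ and overlap in $k-1$. For $k=1$ the second sum is empty and the first has the extra index $0$. For $k=n$ the first sum is empty and the second has the extra index $n-1$. In each case the extra term is $e_{k-1}$.

\emph{Size.} Let $\nu_n=\|a_n\|_1$. Then $\nu_0=1$, $\|b_j\|_1=\|c_j\|_1=\nu_j$, and $\|\cdot\|_1$ is submultiplicative under concatenation, so \eqref{eq:rec} gives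
\[
\nu_n\le\sum_{i+j=n-1}\nu_i\nu_j+\sum_{i+j=n,\ i,j\ge1}\nu_i\nu_j\qquad(n\ge1).
\]
For $x>0$ let $s_0=0$ and $s_m=\sum_{n=1}^m\nu_nx^n$. Multiply by $x^n$ and sum over $1\le n\le m$. All indices $i,j$ on the right are at most $m-1$, so
\[
s_m\le x(1+s_{m-1})^2+s_{m-1}^2 .
\]
An induction closes if $s=x(1+s)^2+s^2$ has a real root; this quadratic equation has discriminant $1-8x$, so we take $x=\frac18$, where the root is $\frac13$. Indeed, if $s_{m-1}\le\frac13$ then $s_m\le\frac18\cdot\frac{16}9+\frac19=\frac13$. Hence $\nu_n8^{-n}\le s_n\le\frac13$ for $n\ge1$, and $\nu_n\le8^n$ for all $n$.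
\end{proof}

\section{The quotient contains $E$}\label{sec:embed}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $X=W/N$ be the space of Section~\ref{sec:space} with $\lambda=8$. It is a $q$-Banach space, and Proposition~\ref{prop:mean} gives for each $p\in[q,\infty)$ a projection $f\mapsto\mathbf 1\otimes Tf$ of norm at most $8^{1/q}$. It remains to show that the linear map $e\mapsto Q\delta_0e$ is an isometry of $E$ into $X$.

Let $\Omega=I^{\mathbb N}$ with the product of Lebesgue measures, and $Y=L_q(\Omega;E)$, a $q$-Banach space by (F4). For $w=w_1\cdots w_n\in\mathrm{Inj}_n$ define $R_w:W_n\to Y$ by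
\[
(R_wF)(\omega)=F(\omega_{w_1},\dots,\omega_{w_n});
\]
for the empty word, $R_we$ is the constant function $e$. Since the letters of $w$ are distinct, $\omega\mapsto(\omega_{w_1},\dots,\omega_{w_n})$ is measure preserving from $\Omega$ to $I^n$, and $R_w$ is an isometry by (F6). With $a_n$ from Lemma~\ref{lem:words} put $\Phi_n=\sum_wa_n(w)R_w$, a finite sum. We verify \eqref{eq:Phi}.

The map $\Phi_0$ sends $e$ to the constant function $e$ and is isometric. Since the $a_n(w)$ are integers and $q\le1$,
\[
\|\Phi_nF\|^q\le\sum_w|a_n(w)|^q\,\|R_wF\|^q\le\|a_n\|_1\|F\|^q\le8^n\|F\|^q .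
\]
For $F\in W_{n-1}$, $w\in\mathrm{Inj}_n$ and $1\le k\le n$, the function $R_wD_kF$ is $F$ evaluated at $(\omega_{w_1},\dots,\omega_{w_n})$ with $\omega_{w_k}$ omitted, that is, $R_wD_kF=R_{d_kw}F$. Collecting the words $w$ with the same $d_kw=v$,
\[
\Phi_nD_kF=\sum_wa_n(w)R_{d_kw}F=\sum_{v}(d_ka_n)(v)\,R_vF=\sum_va_{n-1}(v)R_vF=\Phi_{n-1}F .
\]

For $u=(u_n)\in W$ we have $\sum_n\|\Phi_nu_n\|^q\le\sum_n8^n\|u_n\|^q=\|u\|^q$. By (F1) the series $\Phi u=\sum_n\Phi_nu_n$ converges in $Y$ and defines a linear map $\Phi:W\to Y$ of norm at most $1$; this is where the weight $8^n$ is spent. On an element \eqref{eq:rel}, $\Phi$ takes the value $\Phi_{n-1}F-\Phi_nD_kF=0$, so $\Phi$ vanishes on $N$ by continuity. By (F3) it induces $\bar\Phi:X\to Y$ with $\bar\Phi Q=\Phi$ and $\|\bar\Phi\|\le1$. For $e\in E$,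
\[
\|e\|=\|\Phi_0e\|=\|\bar\Phi Q\delta_0e\|\le\|Q\delta_0e\|\le\|\delta_0e\|=\|e\|.
\]
So $e\mapsto Q\delta_0e$ is an isometric embedding.
\end{proof}

\begin{remark}
Let $q<1$ and $E\ne\{0\}$. The resulting $X$ is not locally convex by Remark~\ref{rem:dual}. By Theorem~\ref{thm:normone}, no equivalent lower semicontinuous quasi-norm on $X$ makes any of these projections have norm one; and by the argument given before the conjecture, $T_Ax$ cannot be a function of $|A|$ and $x$ alone.
\end{remark}

\begin{thebibliography}{1}
\bibitem{source} \emph{Compact and strictly singular operators on certain function spaces}, \texttt{https://kaltonmemorial.missouri.edu/assets/docs/archiv1984.pdf}.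
\end{thebibliography}
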